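\title{Hyperelliptic curves with irreducible zeta polynomial over every finite field}

\begin{abstract}
For every finite field $\mathbb{F}_q$ and every $j\ge 1$ we write down hyperelliptic curves of genus $2^j$ over $\mathbb{F}_q$ whose zeta polynomial is irreducible over $\mathbb{Q}$. Hence every finite field carries infinitely many pairwise non-isomorphic hyperelliptic Jacobians with irreducible zeta polynomial. If $\pi$ is a Frobenius eigenvalue, the polynomial with roots $\pi+q/\pi-(q+1)$ is shown to be Eisenstein at $2$: the branch locus determines the zeta polynomial modulo $2$, and a $2$-descent gives $\#J(\mathbb{F}_q)\equiv 2\pmod 4$. For $j\ge 2$ the curve can be chosen so that its zeta polynomial is irreducible over every finite extension of $\mathbb{F}_q$, and then its Jacobian is absolutely simple.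
\end{abstract}

\section{Introduction}

Let $q$ be a power of a prime $p$. A \emph{curve} over $\mathbb{F}_q$ is always smooth, projective and geometrically irreducible, and an affine equation denotes its smooth projective model. The zeta function of a curve $C$ of genus $g$ has the form
\[
Z(C,T)=\exp\Big(\sum_{n\ge1}\#C(\mathbb{F}_{q^n})\frac{T^n}{n}\Big)=\frac{L(T)}{(1-T)(1-qT)},
\]
where the \emph{zeta polynomial} $L(T)\in\mathbb{Z}[T]$ has degree $2g$. Its reciprocal $P(X)=X^{2g}L(1/X)$ is the \emph{Weil polynomial} of the Jacobian $J$ of $C$, that is, the characteristic polynomial of Frobenius. Irreducibility always means irreducibility over $\mathbb{Q}$; since $P(0)=q^g\ne0$, the polynomial $L$ is irreducible if and only if $P$ is. The following question is posed in \cite{Gauss}.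

\medskip
\noindent\textbf{Question.} \emph{For a fixed finite field $\mathbb{F}_q$, are there infinitely many pairwise non-isomorphic Jacobians of hyperelliptic curves over $\mathbb{F}_q$ with irreducible zeta polynomial?}
\medskip

The factorization of $P$ measures how far $J$ decomposes: an abelian subvariety contributes a factor, so $J$ is simple when $P$ is irreducible, and for ordinary abelian varieties the converse holds as well. In genus one, $L=1-aT+qT^2$ with $a^2\le 4q$, and $L$ is irreducible unless $a^2=4q$. In higher dimension, Howe and Zhu showed that over any finite prime field there are absolutely simple ordinary abelian varieties of every dimension; their Weil polynomials are irreducible. So the general constraints on Weil polynomials force no factorization, and one would guess that the answer is yes. But the question asks for Jacobians, and over a fixed field there are only finitely many curves of each genus, so the genus must tend to infinity. The coefficients of $L$ encode the point counts over $\mathbb{F}_q,\dots,\mathbb{F}_{q^g}$, and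 irreducibility has to be certified without knowing these numbers.

The answer is yes, and the curves are explicit.

\begin{theorem}\label{thm:main}
Let $j\ge1$ and $g=2^j$.
\begin{itemize}
\item[(a)] Let $q$ be odd and $d=2g$. Let $\alpha\in\mathbb{F}_{q^d}$ be a nonsquare with minimal polynomial $M$ over $\mathbb{F}_q$. Then $\deg M=d$, and
\[
C:\ y^2=xM(x)
\]
is a hyperelliptic curve of genus $g$ with irreducible zeta polynomial.
\item[(b)] Let $q$ be even and $d=g$. Let $\alpha\in\mathbb{F}_{q^d}$ have degree $d$ over $\mathbb{F}_q$, minimal polynomial $M$, and trace $\tau=\operatorname{Tr}_{\mathbb{F}_{q^d}/\mathbb{F}_q}(\alpha)\ne0$. Let $c\in\mathbb{F}_q$ satisfy $\operatorname{Tr}_{\mathbb{F}_q/\mathbb{F}_2}(c\tau)=1$, and let $0\ne N\in\mathbb{F}_q[x]$ have degree less than $d$. Then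
\[
C:\ y^2+y=cx+\frac{N(x)}{M(x)}
\]
is an ordinary hyperelliptic curve of genus $g$ with irreducible zeta polynomial.
\end{itemize}
In both cases $\#J(\mathbb{F}_q)\equiv2\pmod4$. Such data exist for every $q$ and $j$.
\end{theorem}

Jacobians of different dimensions are not isomorphic, so letting $j$ vary answers the question.

\begin{corollary}
Over every finite field $\mathbb{F}_q$ there are infinitely many pairwise non-isomorphic Jacobians of hyperelliptic curves with irreducible zeta polynomial.
\end{corollary}

An irreducible zeta polynomial may become reducible after a finite extension of the base field; Remark~\ref{rem:genustwo} gives an example among the curves above. In genus at least $4$ a suitable choice of the data avoids this.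

\begin{theorem}\label{thm:strong}
For every $q$ and every $g=2^j$ with $j\ge2$, the curve in Theorem~\ref{thm:main} can be chosen so that, in addition, its zeta polynomial over $\mathbb{F}_{q^n}$ is irreducible for every $n\ge1$. In particular its Jacobian is absolutely simple (and ordinary if $p=2$).
\end{theorem}

The genera obtained are powers of $2$; we claim nothing for other genera, and for odd $q$ we do not claim that the Jacobians are ordinary. In case (a) all $(q^{2g}-1)/2$ nonsquares are allowed. Conjugates of nonsquares are nonsquares and each $M$ has $2g$ roots, so there are exactly $(q^{2g}-1)/(4g)$ polynomials $M$.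

The prime $2$ is special for a double cover of the line, because the two ways in which an unramified place can decompose have the same effect on $L$ modulo $2$. This suggests Eisenstein's criterion at $2$, which asks for $L$ modulo $2$ and for a single number modulo $4$. That number turns out to be $\#J(\mathbb{F}_q)$, which can be reached through the group structure. Section~\ref{sec:genustwo} carries this out by hand in genus two, Sections~\ref{sec:eis}--\ref{sec:descent} prove Theorem~\ref{thm:main}, and Sections~\ref{sec:roots}--\ref{sec:choice} prove Theorem~\ref{thm:strong} by controlling one more coefficient modulo $4$.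

\section{Zeta polynomials of double covers of the line}\label{sec:background}

\subsection*{Standard facts}
Let $C$ be a curve of genus $g$ over $\mathbb{F}_q$. A closed point $Q$ has a valuation $v_Q$ and a residue field $\kappa(Q)=\mathbb{F}_{q^{\deg Q}}$; it corresponds to a Frobenius orbit of $\deg Q$ points of $C(\overline{\mathbb{F}}_q)$. We use the following facts.
\begin{itemize}
\item[(F1)] $Z(C,T)=\prod_Q(1-T^{\deg Q})^{-1}$ in $\mathbb{Z}[[T]]$, the product running over all closed points, and $Z(\mathbb{P}^1,T)=1/((1-T)(1-qT))$.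
\item[(F2)] Write $L=\sum_{i=0}^{2g}c_iT^i$. Then $c_0=1$ and $c_{2g-i}=q^{g-i}c_i$. The roots $\pi_1,\dots,\pi_{2g}$ of $P$ have absolute value $\sqrt q$, and $P(1)=L(1)=\#J(\mathbb{F}_q)$. The Weil polynomial of $J$ over $\mathbb{F}_{q^n}$ is $\prod_i(X-\pi_i^n)$.
\item[(F3)] If $A\subset J$ is an abelian subvariety over $\mathbb{F}_q$, its Weil polynomial has degree $2\dim A$ and divides $P$. An abelian subvariety over $\overline{\mathbb{F}}_q$ is defined over some $\mathbb{F}_{q^n}$.
\item[(F4)] $\#J[2](\overline{\mathbb{F}}_q)=2^{2g}$ if $p\neq2$. Moreover $\#J[p](\overline{\mathbb{F}}_q)\le p^g$, and $J$ (or $C$) is called \emph{ordinary} if equality holds.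
\end{itemize}
For an odd prime power $r$ let $\chi_r$ be the quadratic character of $\mathbb{F}_r$, with $\chi_r(0)=0$. For $r$ a power of $2$ let $\operatorname{tr}_r=\operatorname{Tr}_{\mathbb{F}_r/\mathbb{F}_2}$; the equation $w^2+w=a$ with $a\in\mathbb{F}_r$ is solvable in $\mathbb{F}_r$ if and only if $\operatorname{tr}_r(a)=0$. Write $\operatorname{Nm}$ and $\operatorname{Tr}$ for norm and trace. Then
\begin{equation}\label{eq:chars}
\chi_{r^n}=\chi_r\circ\operatorname{Nm}_{\mathbb{F}_{r^n}/\mathbb{F}_r},\qquad \operatorname{tr}_{r^n}=\operatorname{tr}_r\circ\operatorname{Tr}_{\mathbb{F}_{r^n}/\mathbb{F}_r}.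
\end{equation}
The first identity is Euler's criterion together with $a^{(r^n-1)/2}=\operatorname{Nm}(a)^{(r-1)/2}$; the second is transitivity of the trace. For $a\in\mathbb{F}_r$ they give
\begin{equation}\label{eq:restrict}
\chi_{r^n}(a)=\chi_r(a)^n,\qquad \operatorname{tr}_{r^n}(a)=n\operatorname{tr}_r(a).
\end{equation}

\subsection*{Double covers}
A curve is \emph{hyperelliptic} if it has genus at least $2$ and a morphism of degree $2$ to $\mathbb{P}^1$. Let $x\colon C\to\mathbb{P}^1$ be a separable morphism of degree $2$. The closed points $\mathfrak{p}$ of $\mathbb{P}^1$, which we call \emph{places}, are $\infty$ and the monic irreducible polynomials in $\mathbb{F}_q[x]$. A place of degree $m$ is \emph{split} (two closed points of degree $m$ above it), \emph{inert} (one point, of degree $2m$), or \emph{ramified} (one point $Q$, of degree $m$, with $v_Q=2v_{\mathfrak{p}}$ on $\mathbb{F}_q(x)$). We need two kinds of equations.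
\begin{itemize}
\item[(F5)] Let $q$ be odd and $f\in\mathbb{F}_q[x]$ squarefree of degree $2g+1$. Then $y^2=f$ defines a curve of genus $g$, ramified exactly at $\infty$ and at the prime factors of $f$. Any other place, of degree $m$ and with root $a$, is split if $\chi_{q^m}(f(a))=1$ and inert otherwise.
\item[(F6)] Let $q$ be even and let $f\in\mathbb{F}_q(x)$ have at least one pole, all poles being simple. Then $y^2+y=f$ is geometrically irreducible, since $w^2+w$ has only poles of even order. The cover is ramified exactly at the poles of $f$, with different exponent $2$. If there are $k$ poles over $\overline{\mathbb{F}}_q$, the Hurwitz formula $2g-2=-4+2k$ gives $g=k-1$. Any other place, of degree $m$ and with root $a$, is split if $\operatorname{tr}_{q^m}(f(a))=0$ and inert otherwise.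
\end{itemize}

\begin{lemma}\label{lem:euler}
For a separable double cover $C\to\mathbb{P}^1$ we have, in $\mathbb{Z}[[T]]$,
\begin{equation}\label{eq:euler}
L(T)=\prod_{\mathfrak{p}\ \mathrm{split}}\frac1{1-T^{\deg\mathfrak{p}}}\prod_{\mathfrak{p}\ \mathrm{inert}}\frac1{1+T^{\deg\mathfrak{p}}}=L_0(T)\prod_{\mathfrak{p}\ \mathrm{inert}}\frac{1-T^{\deg\mathfrak{p}}}{1+T^{\deg\mathfrak{p}}},
\end{equation}
where
\[
L_0(T)=\frac{\prod_{\mathfrak{p}\ \mathrm{ramified}}(1-T^{\deg\mathfrak{p}})}{(1-T)(1-qT)}.
\]
In particular $L\equiv L_0\pmod 2$.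
\end{lemma}

\begin{proof}
We have $L=Z(C,T)/Z(\mathbb{P}^1,T)$. A place of degree $m$ contributes $(1-T^m)^{-1}$ to $Z(\mathbb{P}^1,T)$, and the points above it contribute $(1-T^m)^{-2}$, $(1-T^{2m})^{-1}$ or $(1-T^m)^{-1}$ to $Z(C,T)$ in the split, inert and ramified cases. The quotients are $(1-T^m)^{-1}$, $(1+T^m)^{-1}$ and $1$. This is the first equality. The second holds because $L_0$ is the product of $(1-T^{\deg\mathfrak{p}})^{-1}$ over all unramified places. Each factor of the last product is $\equiv1\pmod2$.
\end{proof}

\section{Genus two by hand}\label{sec:genustwo}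

For $g=2$, fact (F2) gives $P=X^4+c_1X^3+c_2X^2+qc_1X+q^2$, so only places of degree at most $2$ are needed in \eqref{eq:euler}. Dividing by $X^2$ and putting $Y=X+q/X-(q+1)$, we get $P(X)=X^2G(Y)$ with
\[
G(Y)=(Y+q+1)^2+c_1(Y+q+1)+c_2-2q .
\]
At $X=1$ we have $Y=0$, so $G(0)=\#J(\mathbb{F}_q)$.

\begin{example}\label{ex:two}
Let $q=2$. The data of Theorem~\ref{thm:main}(b) are $M=x^2+x+1$, $\tau=c=1$ and $N\in\{1,x,x+1\}$. Put $f=x+N/M$. The places of degree at most $2$ are $\infty$, $M$, $x$ and $x+1$. The first two ramify, so $L\equiv(1\mp T)^{-1}(1\mp T)^{-1}\pmod{T^3}$, with signs read off from $f(0)=N(0)$ and $f(1)=1+N(1)$.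
\[
\begin{array}{c|c|c|c|c}
N&f(0),f(1)&L \bmod T^3&P(X)&G(Y)\\\hline
1&1,\,0&(1-T^2)^{-1}&X^4+X^2+4&Y^2+6Y+6\\
x&0,\,0&(1-T)^{-2}&X^4+2X^3+3X^2+4X+4&Y^2+8Y+14\\
x+1&1,\,1&(1+T)^{-2}&X^4-2X^3+3X^2-4X+4&Y^2+4Y+2
\end{array}
\]
Each $G$ is Eisenstein at $2$. To pass from $G$ to $P$, take $N=1$: a root $\pi$ of $P$ satisfies $\pi+2/\pi=\pm\sqrt3$, so it is a root of $X^2\mp\sqrt3X+2$, whose discriminant $3-8$ is negative. Hence $\pi$ lies outside the real field $\mathbb{Q}(\sqrt3)$ and has degree $4$.

That $G\equiv Y^2\pmod 2$ in all three rows is explained by Lemma~\ref{lem:euler}, since the signs disappear modulo $2$. That $G(0)\in\{6,14,2\}$ is always $2$ modulo $4$ has a different source. Let $W_M$ be the closed point of degree $2$ above $M$. Since $\operatorname{div}M(x)=2W_M-4\infty$, the class $e=[W_M-2\infty]$ is killed by $2$. We will see that it is the only rational point of order $2$, so $G(0)\equiv2\pmod4$ amounts to $e\notin2J(\mathbb{F}_2)$. To detect this, put $\mu(\infty)=0$ and let $\mu(Q)\in\mathbb{F}_2$ be the absolute trace of $x(Q)$ for $Q\neq\infty$.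 The point is that $\mu$ vanishes on principal divisors. For instance, if $N=1$ then $y(y+1)=(x+1)^3/M$, so $\operatorname{div}y=3Q-W_M-\infty$ with $Q=(1,0)$; here $\mu(Q)=1$ and $\mu(W_M)=\alpha+\alpha^2=1$, so $\mu(\operatorname{div}y)=3-1-0=0$ in $\mathbb{F}_2$. Granting this in general, $\mu$ is a homomorphism to $\mathbb{F}_2$ on divisor classes, it kills $2J(\mathbb{F}_2)$, and $\mu(e)=1$.
\end{example}

\begin{example}\label{ex:three}
Let $q=3$, and compare $y^2=xM_1(x)$ and $y^2=xM_2(x)$ for $M_1=x^4+x-1$ and $M_2=x^4+x^3+x^2+x+1$. The table lists the values at a root $a$ of each place of degree at most $2$ other than $x$ and $\infty$; in the last three columns $a^4=1,-1,-1$.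
\[
\begin{array}{c|ccccc}
\mathfrak{p}&x-1&x+1&x^2+1&x^2+x-1&x^2-x-1\\\hline
aM_1(a)&1&1&-1&1&1-a\\
aM_2(a)&-1&-1&a&-a^2&1
\end{array}
\]
No value is $0$ and $M_i(0)\ne0$, so both $M_i$ are irreducible. For a root $\alpha$ of $M_i$ we have $\operatorname{Nm}_{\mathbb{F}_{81}/\mathbb{F}_3}(\alpha)=M_i(0)$, so by \eqref{eq:chars} the roots of $M_1$ are nonsquares in $\mathbb{F}_{81}$ and those of $M_2$ are squares. In $\mathbb{F}_9$ an element is a square exactly when its norm is $1$. In the first row only $1-a$, of norm $-1$, is a nonsquare, so $L\equiv(1-T)^{-2}(1+T^2)\equiv1+2T+4T^2\pmod{T^3}$ and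
\[
P=X^4+2X^3+4X^2+6X+9,\qquad G=Y^2+10Y+22 .
\]
In the second row the two rational places are inert and the others split, so $L\equiv(1+T)^{-2}(1+3T^2)\equiv1-2T+6T^2\pmod{T^3}$ and
\[
P=X^4-2X^3+6X^2-6X+9=(X^2+3)(X^2-2X+3).
\]
Both polynomials are $\equiv(X+1)^4\pmod2$, but $P(1)$ is $22$ for the first curve and $8$ for the second. So the hypothesis that $\alpha$ is a nonsquare cannot be replaced by $\deg M=d$.
\end{example}

\section{An Eisenstein criterion for Weil polynomials}\label{sec:eis}

Let $C$ be a curve of genus $g\ge1$ over $\mathbb{F}_q$. The roots of $P$ come in pairs $\pi,q/\pi$, so $P$ comes from a polynomial of half the degree. Define $D_n\in\mathbb{Z}[Y]$ by $D_0=2$, $D_1=Y$, $D_{n+1}=YD_n-qD_{n-1}$. By induction $D_n$ is monic of degree $n$ for $n\ge1$, and $D_n(X+q/X)=X^n+q^nX^{-n}$. By (F2), $X^{-g}P(X)=c_g+\sum_{i<g}c_i(X^{g-i}+q^{g-i}X^{-(g-i)})$. Hence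
\begin{equation}\label{eq:G}
G(Y)=c_g+\sum_{i=0}^{g-1}c_iD_{g-i}(Y+q+1)\in\mathbb{Z}[Y]
\end{equation}
is monic of degree $g$ and satisfies
\begin{equation}\label{eq:PG}
P(X)=X^gG\Big(X+\frac qX-q-1\Big)=X^gG\Big(\frac{(X-1)(X-q)}{X}\Big).
\end{equation}
The roots of $G$ are the numbers $\beta-q-1$, where $\beta=\pi+q/\pi$ and $\pi$ runs over the roots of $P$. The shift by $q+1$ is chosen so that $G(0)=P(1)$. Recall that a monic integer polynomial is \emph{Eisenstein at $2$} if its nonleading coefficients are even and its constant term is $2$ modulo $4$; it is then irreducible.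

\begin{proposition}\label{prop:eis}
Suppose that $P\equiv\big((X-1)(X-q)\big)^g\pmod2$ and $P(1)\equiv2\pmod4$. Then $G$ is Eisenstein at $2$, and $P$ is irreducible.
\end{proposition}

\begin{proof}
Let $s\in\mathbb{F}_2(X)$ be the reduction of $(X-1)(X-q)/X$, namely $(X+1)^2/X$ for $q$ odd and $X+1$ for $q$ even. It is not constant, hence transcendental over $\mathbb{F}_2$. Reducing \eqref{eq:PG} modulo $2$ and using the first hypothesis gives $\overline{G}(s)=s^g$, so $G\equiv Y^g\pmod2$. As $G(0)=P(1)\equiv2\pmod4$, the polynomial $G$ is Eisenstein.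

Let $\pi\in\mathbb{C}$ be a root of $P$ and $\beta=\pi+q/\pi$. Since $|\pi|^2=q$, we have $\beta=\pi+\bar\pi\in\mathbb{R}$, and $[\mathbb{Q}(\beta):\mathbb{Q}]=g$ because $G$ is the minimal polynomial of $\beta-q-1$. Suppose that $\pi$ is real, so $\beta=\pm2\sqrt q$. If $\sqrt q\in\mathbb{Z}$, then $G=Y+q+1\mp2\sqrt q$ and $G(0)=(\sqrt q\mp1)^2$. Otherwise $G=(Y+q+1)^2-4q$ and $G(0)=(q-1)^2$. In both cases $G(0)$ is the square of an integer, which is never $2$ modulo $4$. So $\pi\notin\mathbb{R}$, whereas $\mathbb{Q}(\beta)\subset\mathbb{R}$. Since $\pi^2-\beta\pi+q=0$ and $\beta\in\mathbb{Q}(\pi)$, we get $[\mathbb{Q}(\pi):\mathbb{Q}]=2g=\deg P$.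
\end{proof}

\begin{remark}\label{rem:direct}
For $q$ odd the hypotheses say that $P(1+Z)$ is itself Eisenstein at $2$, which gives irreducibility directly. For $q$ even, $P\equiv X^g(X+1)^g\pmod 2$ factors over $\mathbb{Q}_2$ by Hensel's lemma, so no shift of $P$ is Eisenstein at $2$. In that case both the passage to $G$ and the absolute values of the roots are needed.
\end{remark}

\section{The curves and their zeta polynomials modulo $2$}\label{sec:curves}

The congruence in Proposition~\ref{prop:eis} says $L\equiv((1-T)(1-qT))^g\pmod 2$. Since $1-T^m\equiv(1-T)^m\pmod 2$ when $m$ is a power of $2$, Lemma~\ref{lem:euler} suggests taking branch places of $2$-power degree. The condition $P(1)\equiv2\pmod4$ requires few rational $2$-torsion points, hence few branch places. For $q$ odd the branch degrees add up to $2g+2$ and we take $1+1+2g$; for $q$ even and simple poles they add up to $g+1$ and we take $1+g$.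

\begin{lemma}\label{lem:data}
In case \textup{(a)} of Theorem~\ref{thm:main}, every nonsquare $\alpha\in\mathbb{F}_{q^d}$ has degree $d$ over $\mathbb{F}_q$. In both cases the data exist.
\end{lemma}

\begin{proof}
(a) Nonsquares exist because $q$ is odd. The field $\mathbb{F}_q(\alpha)$ equals $\mathbb{F}_{q^m}$ for a divisor $m$ of $d$. If $m<d$, then $m\mid d/2$ because $d$ is a power of $2$, so $\alpha\in\mathbb{F}_r$ with $r=q^{d/2}$. By \eqref{eq:restrict}, $\chi_{r^2}(\alpha)=\chi_r(\alpha)^2\ne-1$, a contradiction.

(b) Let $\alpha$ generate a normal basis of $\mathbb{F}_{q^d}$ over $\mathbb{F}_q$. Its $d$ conjugates are linearly independent, hence distinct and of nonzero sum $\tau$. As $c$ runs over $\mathbb{F}_q$ so does $c\tau$, and $\operatorname{tr}_q$ is surjective, so $c$ exists. Take $N=1$.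
\end{proof}

From now on $C$ is a curve as in Theorem~\ref{thm:main}, and $f$ is the right-hand side of its equation. Let $\alpha_i=\alpha^{q^i}$, with $i$ read modulo $d$, be the roots of $M$.

In case (a), $f=xM$ is squarefree of degree $2g+1$, so by (F5) the curve has genus $g$ and is ramified exactly at $0$, $\infty$ and $M$. In case (b), $c\neq0$ because $\operatorname{tr}_q(c\tau)=1$, and $N$ is prime to $M$ because $M$ is irreducible and $N\ne0$ has smaller degree. So $f$ has $d+1$ simple poles, at $\infty$ and at the $\alpha_i$, and by (F6) the curve has genus $d=g$ and is ramified exactly at $\infty$ and $M$. In both cases $g\ge2$, so $C$ is hyperelliptic. We write $\infty\in C(\mathbb{F}_q)$ for the point above $\infty$, $W_i\in C(\overline{\mathbb{F}}_q)$ for the point above $\alpha_i$, and $W_M=\sum_iW_i$ for the closed point of degree $d$ above $M$.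

\begin{lemma}\label{lem:modtwo}
We have $L_0=(1-T)(1-T^{2g})/(1-qT)$ in case \textup{(a)} and $L_0=(1-T^g)/(1-qT)$ in case \textup{(b)}. Modulo $2$, $L\equiv1+T^{2g}$ and $L\equiv1+T^g$ respectively, and in both cases $P\equiv((X-1)(X-q))^g$.
\end{lemma}

\begin{proof}
The ramified places have degrees $1,1,2g$ in case (a) and $1,g$ in case (b), which gives $L_0$. Modulo $2$, the denominator $1-qT$ is $1-T$ in case (a) and $1$ in case (b), and $L\equiv L_0$. Hence $P\equiv X^{2g}+1\equiv(X+1)^{2g}$ in case (a) and $P\equiv X^{2g}+X^g\equiv X^g(X+1)^g$ in case (b), because $g$ is a power of $2$.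
\end{proof}

If $d=2^km$ with $m>1$ odd, then $1+T^d\equiv(1+T^m)^{2^k}$ is not a power of $1+T$ modulo $2$, and Proposition~\ref{prop:eis} does not apply. This is why the method is confined to $2$-power genus.

\section{The $2$-part of $J(\mathbb{F}_q)$}\label{sec:descent}

It remains to prove $\#J(\mathbb{F}_q)\equiv2\pmod4$. We show that $J(\mathbb{F}_q)$ has exactly one element of order $2$ and that this element is not divisible by $2$.

\subsection*{Rational $2$-torsion}
The group $J(\overline{\mathbb{F}}_q)$ consists of the divisor classes of degree $0$ over $\overline{\mathbb{F}}_q$, and $J(\mathbb{F}_q)$ is the subgroup fixed by Frobenius. Put $e_i=[W_i-\infty]$. Then $2e_i=0$, because $\operatorname{div}(x-\alpha_i)=2W_i-2\infty$.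

\begin{lemma}\label{lem:torsion}
The classes $e_0,\dots,e_{d-1}$ form an $\mathbb{F}_2$-basis of $J[2](\overline{\mathbb{F}}_q)$. In case \textup{(b)}, $J$ is ordinary. In both cases $J(\mathbb{F}_q)[2]=\{0,e\}$ with $e=\sum_ie_i=[W_M-d\,\infty]\neq0$.
\end{lemma}

\begin{proof}
Suppose that $\sum_{i\in S}(W_i-\infty)=\operatorname{div}\varphi$ with $S\ne\emptyset$. The hyperelliptic involution $\iota$ fixes the $W_i$ and $\infty$, so $\varphi\circ\iota$ has the same divisor as $\varphi$. Thus $\varphi\circ\iota=\lambda\varphi$ for a constant $\lambda$, and $\lambda^2=1$. If $\lambda=1$, then $\varphi\in\overline{\mathbb{F}}_q(x)$ has even order at every ramification point, whereas its order at $W_i$ is $1$ for $i\in S$. If $\lambda=-1\ne1$, we are in case (a), where $y\circ\iota=-y$, so $\varphi/y\in\overline{\mathbb{F}}_q(x)$. At the ramification point above $x=0$ the function $y$ has order $1$, so $\varphi$ has odd order there, whereas its order is $0$. So the $d$ classes $e_i$ are independent.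

By (F4), $\#J[2](\overline{\mathbb{F}}_q)$ equals $2^{2g}=2^d$ in case (a) and is at most $2^g=2^d$ in case (b). Hence the $e_i$ are a basis, and in case (b) the bound $2^g$ is attained. Frobenius sends $e_i$ to $e_{i+1}$, so $\sum a_ie_i$ is fixed if and only if all $a_i$ are equal.
\end{proof}

\subsection*{Characters from unramified covers}
To prove $e\notin2J(\mathbb{F}_q)$ it suffices to find a homomorphism from $J(\mathbb{F}_q)$ to a group of order $2$ that is nontrivial on $e$. We define it on closed points, so we first need to describe $J(\mathbb{F}_q)$ by divisors over $\mathbb{F}_q$. Let $\operatorname{Pic}(C)$ be the group of divisors on $C$ (integer combinations of closed points) modulo divisors of functions in $\mathbb{F}_q(C)^*$.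

\begin{lemma}\label{lem:pic}
The natural map $\operatorname{Pic}^0(C)\to J(\mathbb{F}_q)$ is an isomorphism.
\end{lemma}

\begin{proof}
Let $\sigma$ be Frobenius and $\xi$ a class of degree $0$ fixed by $\sigma$. Let $n\geq0$ be minimal such that $\xi+n[\infty]$ contains an effective divisor $E$; it exists by Riemann--Roch. Adding a point raises the dimension of a Riemann--Roch space by at most $1$, so this space has dimension $1$ and $E$ is unique. Hence $\sigma E=E$, and $\xi=[E-n\infty]$ comes from a divisor on $C$. For injectivity, let a divisor on $C$ equal $\operatorname{div}\varphi$ with $\varphi\in\overline{\mathbb{F}}_q(C)^*$. Scale $\varphi$ so that its expansion at $\infty$ in a uniformizer from $\mathbb{F}_q(C)$ has leading coefficient $1$. Then $\sigma\varphi$ has the same divisor and the same normalization, so $\sigma\varphi=\varphi$.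
\end{proof}

The homomorphism records whether a closed point splits in an unramified double cover of $C$, and the equations of $C$ are designed so that such a cover is visible. In case (a), $x$ has even order at every point of $C$, so adjoining $\sqrt x$ introduces no ramification. In case (b), adjoin $w$ with $w^2+w=cx$; the right side is regular away from $\infty$, and near $\infty$ the function $z=w+y$ satisfies $z^2+z=N/M$, whose right side vanishes at $\infty$. What must be proved is the reciprocity law that the splitting symbol is trivial on principal divisors. We derive it from Weil reciprocity in case (a) and from the residue theorem in case (b).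

\begin{lemma}\label{lem:muodd}
In case \textup{(a)} there is a homomorphism $\mu\colon\operatorname{Pic}(C)\to\{\pm1\}$ with $\mu(e)=-1$.
\end{lemma}

\begin{proof}
The zero and the pole of $x$ lie at ramification points, so $v_Q(x)$ is even for every closed point $Q$. Choose a uniformizer $t$ at $Q$, write $x=ut^{2m}$ with $u$ a unit at $Q$, and put $\mu(Q)=\chi_{q^{\deg Q}}(u(Q))$. Another uniformizer changes $u$ by the square of a unit, so $\mu(Q)$ is well defined. Extend $\mu$ to a homomorphism on divisors.

For $\psi,\varphi\in\mathbb{F}_q(C)^*$ the \emph{tame symbol} at $Q$ is the value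
\[
(\psi,\varphi)_Q=(-1)^{v_Q(\psi)v_Q(\varphi)}\,\big(\psi^{v_Q(\varphi)}/\varphi^{v_Q(\psi)}\big)(Q)\in\kappa(Q)^*,
\]
and Weil reciprocity \cite[Ch.~III]{Serre} states that $\prod_Q\operatorname{Nm}_{\kappa(Q)/\mathbb{F}_q}(\psi,\varphi)_Q=1$. Take $\psi=x$ and put $k=v_Q(\varphi)$. The sign is $+1$, and
\[
(x,\varphi)_Q=\frac{u^kt^{2mk}}{\varphi^{2m}}(Q)=u(Q)^k\cdot\Big(\big(t^k/\varphi\big)^m(Q)\Big)^2,
\]
where $t^k/\varphi$ is a unit at $Q$. So $\chi_{q^{\deg Q}}((x,\varphi)_Q)=\mu(Q)^{v_Q(\varphi)}$. Applying $\chi_q$ to the reciprocity law and using \eqref{eq:chars} gives $\mu(\operatorname{div}\varphi)=1$. Finally, $d$ is even and $x$ is a unit at $W_M$ with value $\alpha$, so $\mu(e)=\mu(W_M)\mu(\infty)^{-d}=\chi_{q^d}(\alpha)=-1$.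
\end{proof}

\begin{lemma}\label{lem:mueven}
In case \textup{(b)} there is a homomorphism $\mu\colon\operatorname{Pic}(C)\to\mathbb{F}_2$ with $\mu(e)=1$.
\end{lemma}

\begin{proof}
Put $\mu(\infty)=0$ and $\mu(Q)=\operatorname{tr}_{q^{\deg Q}}(c\,x(Q))$ for $Q\ne\infty$, and extend additively to divisors. Let $\varphi\in\mathbb{F}_q(C)^*$ and $\eta=d\varphi/\varphi$. At every point, $\eta$ has at most a simple pole, with residue the order of $\varphi$. We apply the residue theorem, which says that the residues of a differential at all points of $C(\overline{\mathbb{F}}_q)$ add up to $0$, to $cx\,\eta$. Away from $\infty$ the function $cx$ is regular, so the points in the Frobenius orbit of a closed point $Q\ne\infty$ contribute $v_Q(\varphi)\operatorname{Tr}_{\kappa(Q)/\mathbb{F}_q}(c\,x(Q))$.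

The difficulty is at $\infty$, where $x$ has a double pole. There $cx=y^2+y+N/M$ and $N/M$ vanishes, so $(N/M)\eta$ is regular and
\[
\operatorname{Res}_\infty(cx\,\eta)=\operatorname{Res}_\infty(y^2\eta)+\operatorname{Res}_\infty(y\,\eta).
\]
From $v_\infty(y^2+y)=v_\infty(f)=-2$ we get $v_\infty(y)=-1$, so $t=1/y$ is a uniformizer. Write $\varphi=at^m(1+a_1t+a_2t^2+\cdots)$ with $a,a_i\in\mathbb{F}_q$. Then
\[
\eta=\Big(\frac mt+\frac{a_1+2a_2t+\cdots}{1+a_1t+\cdots}\Big)dt=\Big(\frac mt+a_1+(2a_2-a_1^2)\,t+\cdots\Big)dt .
\]
In characteristic $2$ this gives $\operatorname{Res}_\infty(t^{-1}\eta)=a_1$ and $\operatorname{Res}_\infty(t^{-2}\eta)=a_1^2$. The residue theorem therefore reads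
\[
\sum_{Q\ne\infty}v_Q(\varphi)\operatorname{Tr}_{\kappa(Q)/\mathbb{F}_q}(c\,x(Q))+a_1^2+a_1=0 .
\]
Apply $\operatorname{tr}_q$. Since $\operatorname{tr}_q(a_1^2+a_1)=0$, we obtain $\mu(\operatorname{div}\varphi)=0$ by \eqref{eq:chars}. Finally $\mu(e)=\mu(W_M)=\operatorname{tr}_{q^d}(c\alpha)=\operatorname{tr}_q(c\tau)=1$.
\end{proof}

The hypotheses $\chi_{q^d}(\alpha)=-1$ and $\operatorname{tr}_q(c\tau)=1$ of Theorem~\ref{thm:main} thus say exactly that $W_M$ does not split in the unramified cover.

\begin{proof}[Proof of Theorem~\ref{thm:main}]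
Existence of the data, the degree of $M$ and the genus were treated in Section~\ref{sec:curves}, and ordinarity in Lemma~\ref{lem:torsion}. By that lemma the $2$-Sylow subgroup of $J(\mathbb{F}_q)$ has a unique element $e$ of order $2$, so it is cyclic and nontrivial. If its order were at least $4$, then $e$ would lie in $2J(\mathbb{F}_q)=2\operatorname{Pic}^0(C)$ (Lemma~\ref{lem:pic}), on which $\mu$ is trivial. This contradicts Lemmas~\ref{lem:muodd} and~\ref{lem:mueven}. Hence $P(1)=\#J(\mathbb{F}_q)\equiv2\pmod4$. By Lemma~\ref{lem:modtwo} and Proposition~\ref{prop:eis}, $P$ is irreducible, and so is $L$.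
\end{proof}

\section{Quotients of Frobenius eigenvalues}\label{sec:roots}

From now on $g=2^j\ge4$, and $C$ is still a curve as in Theorem~\ref{thm:main}. The Weil polynomial over $\mathbb{F}_{q^n}$ has roots $\pi_i^n$. These are the conjugates of a single number, so the polynomial is irreducible exactly when they are distinct. We must therefore exclude that a quotient of two distinct roots of $P$ is a root of unity $\zeta$. The idea is to compute the $2$-adic distance between the corresponding roots of $G$ in two ways. The root $\zeta$ will have $2$-power order, which produces a distance whose valuation is a power of $2$ or is large, while a condition on $G'(0)$ forces the valuation $1/(g-1)$, which is small and has odd denominator.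

Fix an embedding $\overline{\mathbb{Q}}\subset\overline{\mathbb{Q}}_2$, and let $v$ be the valuation on $\overline{\mathbb{Q}}_2$ with $v(2)=1$. Recall that $v(a+b)\ge\min(v(a),v(b))$, with equality if $v(a)\ne v(b)$. A \emph{unit} is an element of valuation $0$, and $a\equiv b$ means $v(a-b)>0$.

\begin{lemma}\label{lem:val}
Let $F=Z^n+a_{n-1}Z^{n-1}+\dots+a_0\in\overline{\mathbb{Q}}_2[Z]$ with $v(a_i)\ge1$ for all $i$ and $v(a_0)=1$. Then every root $z$ of $F$ has $v(z)=1/n$.
\end{lemma}

\begin{proof}
If $v(z)\le0$, then $v(a_iz^i)\ge1+iv(z)>nv(z)$ for $i<n$, so $F(z)\neq0$. Hence $v(z)>0$. Then $v(a_iz^i)>1$ for $0<i<n$, so $v(z^n)=v(a_0)=1$.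
\end{proof}

\begin{lemma}\label{lem:zeta}
Let $\zeta\ne1$ be a root of unity with $\zeta\equiv1$. Then $\zeta$ has order $2^s$ for some $s\ge1$, and $v(1-\zeta)=2^{1-s}$.
\end{lemma}

\begin{proof}
Let the order be $2^sm$ with $m$ odd, and $\omega=\zeta^{2^s}\equiv1$. If $\omega\ne1$, then $0=1+\omega+\dots+\omega^{m-1}\equiv m$, which is false for $m$ odd. So $m=1$. Then $\zeta-1$ is a root of $(1+Z)^{2^{s-1}}+1$, which is Eisenstein at $2$, and Lemma~\ref{lem:val} applies.
\end{proof}

\begin{lemma}\label{lem:distance}
If $G'(0)\equiv2\pmod4$, then $v(\lambda-\lambda')=1/(g-1)$ for any two distinct roots $\lambda,\lambda'$ of $G$.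
\end{lemma}

\begin{proof}
Write $G=\sum_kb_kY^k$, so $b_g=1$, $b_k$ is even for $k<g$, and $v(b_1)=1$. By Lemma~\ref{lem:val}, $v(\lambda)=1/g>0$. We have $G(\lambda+Z)=\sum_{i=1}^gC_iZ^i$ with $C_i=\sum_{k\ge i}\binom kib_k\lambda^{k-i}$ and $C_g=1$. For $1\le i<g$ every term of $C_i$ has valuation at least $1$: for $k<g$ because $b_k$ is even, and for $k=g$ because $\binom gi$ is even when $g$ is a power of $2$. In $C_1$ the term $b_1$ has valuation $1$, and all other terms carry in addition a positive power of $\lambda$, so $v(C_1)=1$. Lemma~\ref{lem:val} applies to $G(\lambda+Z)/Z$, which has degree $g-1$ and the root $\lambda'-\lambda$.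
\end{proof}

\begin{proposition}\label{prop:abs}
If $G'(0)\equiv2\pmod4$, then no quotient of two distinct roots of $P$ is a root of unity. Consequently the Weil polynomial of $J$ over $\mathbb{F}_{q^n}$ is irreducible for every $n\ge1$, and $J$ is absolutely simple.
\end{proposition}

\begin{proof}
Suppose that $\pi'=\zeta\pi$ with $\pi\neq\pi'$ roots of $P$ and $\zeta$ a root of unity. Put $\beta=\pi+q/\pi$ and $\beta'=\pi'+q/\pi'$. From $1-\zeta^{-1}=-\zeta^{-1}(1-\zeta)$ we get
\begin{equation}\label{eq:diff}
\beta-\beta'=(1-\zeta)\Big(\pi-\frac{q}{\zeta\pi}\Big).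
\end{equation}
By Lemma~\ref{lem:distance}, either $\beta=\beta'$ or $v(\beta-\beta')=1/(g-1)$. Since $g-1\ge3$ is odd, $1/(g-1)$ is not an integral power of $2$.

\emph{The case $q$ even.} Since $\beta-q-1$ is a root of $G$, we have $\beta\equiv1$. The algebraic integers $\pi$ and $q/\pi$ have sum $\equiv1$ and product $q\equiv0$, so exactly one of them is a unit, and it is $\equiv1$. The same holds for $\pi'$, and $v(\pi)=v(\pi')$. Replacing $(\pi,\pi',\zeta)$ by $(q/\pi,q/\pi',\zeta^{-1})$ if necessary, which changes neither $\beta$ nor $\beta'$, we may assume $\pi\equiv\pi'\equiv1$. Then $\zeta\equiv1$, so Lemma~\ref{lem:zeta} applies. The second factor in \eqref{eq:diff} is $\equiv1$, so $v(\beta-\beta')=2^{1-s}$. This is finite and different from $1/(g-1)$, a contradiction.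

\emph{The case $q$ odd, $\beta\ne\beta'$.} By Remark~\ref{rem:direct} and Lemma~\ref{lem:val}, $v(\pi-1)=v(\pi'-1)=1/(2g)$. So $\zeta\equiv1$ has order $2^s$ with $s\geq1$. Now the second factor in \eqref{eq:diff} is not a unit. As $\pi$ and $\zeta$ are units, $v(\beta-\beta')=2^{1-s}+w$ with
\[
w=v(\pi^2-q\zeta^{-1}),\qquad \pi^2-q\zeta^{-1}=(\pi^2-1)+\zeta^{-1}\big((\zeta-1)-(q-1)\big).
\]
Here $v(\pi^2-1)=1/g$, because $\pi+1=(\pi-1)+2$ also has valuation $1/(2g)$; moreover $v(\zeta-1)=2^{1-s}$ and $v(q-1)\ge1$. If $2^{1-s}\ge1/g$, then $w\ge1/g$, so $v(\beta-\beta')\ge2/g>1/(g-1)$, the last inequality because $g>2$. If $2^{1-s}<1/g$, then $\zeta-1$ has strictly the smallest valuation of the three terms, so $w=2^{1-s}$ and $v(\beta-\beta')=2^{2-s}\ne1/(g-1)$. Both cases are contradictory.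

\emph{The case $q$ odd, $\beta=\beta'$.} Then $\pi'$ is the second root of $X^2-\beta X+q$, so $\pi'=q/\pi$ and $\pi^2=q\zeta^{-1}$. Since $P$ is irreducible, all its roots are conjugate to $\pi$, so the square of each is $q$ times a root of unity. Hence the quotient of any two roots of $P$ is a root of unity. The irreducible polynomial $G$ has $g\ge2$ distinct roots, so we can choose two roots of $P$ with different values of $\beta$, and this contradicts the previous case.

Thus $\pi_1^n,\dots,\pi_{2g}^n$ are distinct, and $\prod_i(X-\pi_i^n)$ is the minimal polynomial of $\pi_1^n$. By (F3), applied over each $\mathbb{F}_{q^n}$, the Jacobian has no nonzero proper abelian subvariety over $\overline{\mathbb{F}}_q$.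
\end{proof}

\begin{remark}\label{rem:genustwo}
Proposition~\ref{prop:abs} fails for $g=2$, where $1/(g-1)=1=v(1-\zeta)$ for $\zeta=-1$. The curve with $N=1$ in Example~\ref{ex:two} has $G'(0)=6\equiv2\pmod4$, but $P=X^4+X^2+4$ has the roots $\pi$ and $-\pi$, and the Weil polynomial over $\mathbb{F}_4$ is $(X^2+X+4)^2$.
\end{remark}

\section{The linear coefficient of $G$ modulo $4$}\label{sec:linear}

We now express $G'(0)$ modulo $4$ through the curve. One step beyond Lemma~\ref{lem:euler}, the product \eqref{eq:euler} modulo $4$ sees the parity of the number of inert places, and this parity can be computed as a single character value. For $n$ odd let $B_n$ be the number of points $a\in\mathbb{P}^1(\mathbb{F}_{q^n})$, not branch points, above which $C$ has no $\mathbb{F}_{q^n}$-point. Let $\mathcal{O}$ be the set of odd integers $n$ with $1\le n<g$; it has $g/2$ elements, an even number because $4\mid g$.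

\begin{lemma}\label{lem:linear}
We have
\[
G'(0)\equiv\sum_{n\in\mathcal{O}}c_n\equiv2\sum_{n\in\mathcal{O}}B_n+\varepsilon\pmod4,
\]
where $\varepsilon=0$ if $q$ is odd and $\varepsilon=q$ if $q$ is even.
\end{lemma}

\begin{proof}
\emph{First congruence.} Differentiating $D_n(X+q/X)=X^n+q^nX^{-n}$ and putting $X=1$ gives $(1-q)D_n'(q+1)=n(1-q^n)$, so $D_n'(q+1)=n(1+q+\dots+q^{n-1})$. For $n$ odd the second factor is odd, whatever the parity of $q$, so $D_n'(q+1)\equiv n\pmod2$ for all $n\geq1$. By \eqref{eq:G}, $G'(0)=D_g'(q+1)+\sum_{i=1}^{g-1}c_iD'_{g-i}(q+1)$. The first term is divisible by $g$, hence by $4$. By Lemma~\ref{lem:modtwo}, $c_i$ is even for $1\le i<g$, so the $i$-th term is $\equiv c_i\pmod4$ if $g-i$ is odd and $\equiv0$ otherwise. As $g$ is even, $g-i$ is odd exactly when $i$ is.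

\emph{Second congruence.} We have
\[
\frac{1-T^m}{1+T^m}=1-\frac{2T^m}{1+T^m}\equiv1+2\sum_{k\ge1}T^{mk}\pmod4,
\]
and $(1+2A)(1+2B)\equiv1+2(A+B)\pmod 4$. So \eqref{eq:euler} gives $L\equiv L_0\,(1+2\sum_{n\ge1}I_nT^n)\pmod4$, where $I_n$ is the number of inert places of degree dividing $n$. We use the formulas for $L_0$ in Lemma~\ref{lem:modtwo}, modulo $T^g$.

For $q$ odd, $L_0\equiv(1-T)/(1-qT)=1+(q-1)\sum_{n\ge1}q^{n-1}T^n$, and $(q-1)q^{n-1}\equiv q-1\pmod4$ because $q-1$ and $q^{n-1}-1$ are even. The cross terms in the product are multiples of $2(q-1)$, so $c_n\equiv q-1+2I_n\pmod4$ for $1\le n<g$. Summing over $\mathcal{O}$, the terms $q-1$ add up to $(g/2)(q-1)\equiv0\pmod4$. For $q$ even, $L_0\equiv1/(1-qT)\equiv1+qT\pmod4$ and the cross terms are multiples of $2q$, so $c_1\equiv q+2I_1$ and $c_n\equiv2I_n$ for $1<n<g$. In both cases $\sum_{\mathcal{O}}c_n\equiv2\sum_{\mathcal{O}}I_n+\varepsilon\pmod 4$.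

Finally let $n$ be odd. The points of $\mathbb{P}^1(\mathbb{F}_{q^n})$ lie on the places of degree $m\mid n$, with $m$ points on each. Above a split place the points of $C$ are defined over $\mathbb{F}_{q^m}\subset\mathbb{F}_{q^n}$. Above an inert place they generate $\mathbb{F}_{q^{2m}}$, which is not contained in $\mathbb{F}_{q^n}$. So $B_n$ is the sum of the degrees of the places counted by $I_n$. These degrees are odd, whence $B_n\equiv I_n\pmod2$.
\end{proof}

\section{Choosing the curve}\label{sec:choice}

By Proposition~\ref{prop:abs} and Lemma~\ref{lem:linear}, Theorem~\ref{thm:strong} follows once we find data with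
\begin{equation}\label{eq:goal}
2\sum_{n\in\mathcal{O}}B_n+\varepsilon\equiv2\pmod4 .
\end{equation}
For $n\in\mathcal{O}$ put $r=q^n$. The polynomial $M$ has no root in $\mathbb{F}_r$, since its roots have even degree $d$ and $n$ is odd. For $q$ even the free parameter $N$ enters linearly, and \eqref{eq:goal} becomes a linear condition. For $q$ odd the only parameter is $\alpha$, and \eqref{eq:goal} prescribes a second quadratic character value, which we obtain from Weil's bound.

\subsection*{Even characteristic}
Fix $\alpha$ and $c$ as in Theorem~\ref{thm:main}(b), so $d=g$, and let $N$ vary. Put $\gamma=N(\alpha)/M'(\alpha)$. The map $N\mapsto\gamma$ is an $\mathbb{F}_q$-linear bijection from the polynomials of degree less than $d$ onto $\mathbb{F}_{q^d}$, and the partial fraction expansion is $N/M=\sum_i\gamma^{q^i}/(x-\alpha_i)$.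

Since $\infty$ is a branch point, $B_n$ is the number of $a\in\mathbb{F}_r$ with $\operatorname{tr}_r(f(a))=1$, so its class in $\mathbb{F}_2$ is $\operatorname{tr}_r\big(\sum_{a\in\mathbb{F}_r}f(a)\big)$. The sum $\sum_aca$ vanishes if $r>2$, because $\sum_aa$ is unchanged under multiplication by an element $\ne0,1$; if $r=2$, that is $q=2$ and $n=1$, it equals $c=1$. The logarithmic derivative of $z^r-z=\prod_a(z-a)$ gives $\sum_a1/(a-z)=1/(z^r-z)$. Since $\alpha_i^r=\alpha_{i+n}$,
\[
\sum_{a\in\mathbb{F}_r}\frac{N(a)}{M(a)}=\sum_i\frac{\gamma^{q^i}}{\alpha_{i+n}-\alpha_i}=\operatorname{Tr}_{\mathbb{F}_{q^d}/\mathbb{F}_q}\Big(\frac{\gamma}{\alpha_n-\alpha}\Big)\in\mathbb{F}_q .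
\]
On $\mathbb{F}_q$ we have $\operatorname{tr}_r=\operatorname{tr}_q$ by \eqref{eq:restrict}, as $n$ is odd. Summing over $\mathcal{O}$ and using \eqref{eq:chars}, we find that $\sum_{\mathcal{O}}B_n$ has class $\operatorname{tr}_{q^d}(\gamma\delta)$ in $\mathbb{F}_2$ if $q>2$, and $\operatorname{tr}_{q^d}(\gamma\delta)+1$ if $q=2$, where
\[
\delta=\sum_{n\in\mathcal{O}}\frac1{\alpha_n-\alpha}.
\]
For $q>2$ we have $\varepsilon\equiv0\pmod4$, and for $q=2$ the extra term contributes $2$, which cancels against $\varepsilon=2$. So \eqref{eq:goal} is equivalent to $\operatorname{tr}_{q^d}(\gamma\delta)=1$.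

We claim that $\delta\neq0$. Let $H(z)=\prod_{n\in\mathcal{O}}(z-\alpha_n)$. In characteristic $2$, $\delta=H'(\alpha)/H(\alpha)$. Since $d=g$ is even, $\mathcal{O}$ represents all odd classes modulo $d$, so the roots of $H$ are permuted by $a\mapsto a^{q^2}$ and $H\in\mathbb{F}_{q^2}[z]$. It is separable of degree $d/2$, so $H'$ is nonzero of degree less than $d/2$. But $\alpha$ has degree $d/2$ over $\mathbb{F}_{q^2}$, so $H'(\alpha)\ne0$. Hence $\gamma\mapsto\operatorname{tr}_{q^d}(\gamma\delta)$ is a nonzero $\mathbb{F}_2$-linear functional, and it takes the value $1$ on half of all $\gamma$. Such a $\gamma$ is nonzero, so the corresponding $N$ is nonzero, and the curve satisfies \eqref{eq:goal}.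

\subsection*{Odd characteristic}
Now $d=2g$. Write $\chi=\chi_{q^d}$ and $\operatorname{Nm}=\operatorname{Nm}_{\mathbb{F}_{q^d}/\mathbb{F}_q}$, and let $\alpha$ be any nonsquare. Since $0$ and $\infty$ are branch points, $B_n$ is the number of $a\in\mathbb{F}_r^*$ with $\chi_r(aM(a))=-1$, so $(-1)^{B_n}=\chi_r\big(\prod_{a\in\mathbb{F}_r^*}aM(a)\big)$. From $\prod_{a\in\mathbb{F}_r^*}(z-a)=z^{r-1}-1$, which has even degree, we get $\prod_aa=-1$ and
\[
\prod_{a\in\mathbb{F}_r^*}M(a)=\prod_i\prod_{a\in\mathbb{F}_r^*}(a-\alpha_i)=\prod_i(\alpha_i^{r-1}-1)=\frac{\operatorname{Nm}(\alpha^r-\alpha)}{\operatorname{Nm}(\alpha)} .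
\]
These quantities lie in $\mathbb{F}_q^*$, where $\chi_r=\chi_q$ by \eqref{eq:restrict}, and $\chi_q\circ\operatorname{Nm}=\chi$ by \eqref{eq:chars}. Hence $(-1)^{B_n}=\chi_q(-1)\,\chi(\alpha)\,\chi(\alpha^{q^n}-\alpha)$. In the product over $\mathcal{O}$ the first two factors occur an even number of times, so
\[
(-1)^{\sum_{\mathcal{O}}B_n}=\chi(\theta(\alpha)),\qquad\theta(X)=\prod_{n\in\mathcal{O}}(X^{q^n}-X).
\]
As $\varepsilon=0$, condition \eqref{eq:goal} means $\chi(\theta(\alpha))=-1$. The following lemma therefore completes the proof of Theorem~\ref{thm:strong}.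

\begin{lemma}
There is an $\alpha\in\mathbb{F}_{q^{2g}}$ with $\chi(\alpha)=\chi(\theta(\alpha))=-1$.
\end{lemma}

\begin{proof}
Since $\sum_a\chi(a)=0$, we have
\[
S:=\sum_{a\in\mathbb{F}_{q^{2g}}}\big(1-\chi(a)\big)\big(1-\chi(\theta(a))\big)=q^{2g}-\sum_a\chi(\theta(a))+\sum_a\chi(a\theta(a)).
\]
Weil's bound \cite[Thm.~5.41]{LN} states that if a monic polynomial $F$ of positive degree over a finite field $\mathbb{F}_s$ of odd order is not the square of a polynomial and has $m$ distinct roots in $\overline{\mathbb{F}}_s$, then $|\sum_{a\in\mathbb{F}_s}\chi_s(F(a))|\le(m-1)\sqrt s$. We apply it with $s=q^{2g}$ to $\theta$ and $X\theta$. These polynomials have high degree compared with their number of roots only through repetition, and it is the number of distinct roots that counts. Since $\theta(0)=0$, they have the same roots, and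
\[
m\le\sum_{n\in\mathcal{O}}q^n<\frac{q^{g-1}}{1-q^{-2}}\le\frac98\,q^{g-1}.
\]
Neither polynomial is a square. Indeed, an element of degree $g-1$ over $\mathbb{F}_q$ is a root of $X^{q^n}-X$ only if $g-1\mid n$, which for $n\in\mathcal{O}$ means $n=g-1$. So it is a simple root of $\theta$, and, being nonzero because $g-1\geq3$, a simple root of $X\theta$. Therefore
\[
S\ge q^{2g}-2(m-1)q^g>q^{2g}-\tfrac94\,q^{2g-1}\ge\tfrac14\,q^{2g}>1 .
\]

It remains to identify the terms of $S$. The term $a=0$ equals $1$. If $a\ne0$ and $\theta(a)=0$, then $a\in\mathbb{F}_{q^n}\cap\mathbb{F}_{q^{2g}}=\mathbb{F}_q$ for some $n\in\mathcal{O}$, because $n$ is odd and $2g$ is a power of $2$; then $\chi(a)=\chi_q(a)^{2g}=1$ and the term vanishes. For all other $a$ both character values are $\pm1$, and the term is $4$ if both are $-1$ and $0$ otherwise. So the number of $\alpha$ as in the lemma is $(S-1)/4>0$.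
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gauss}
\emph{On some questions related to the Gauss conjecture for function fields},
\texttt{https://www.i2m.univ-amu.fr/perso/yves.aubry/JNT\_2008.pdf}.

\bibitem{LN}
Lidl and Niederreiter, \emph{Finite Fields}.

\bibitem{Serre}
Serre, \emph{Groupes alg\'ebriques et corps de classes}.

\end{thebibliography}
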